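# Non-restricted composition factors in a product of two truncated symmetric powers

## Two exterior powers in characteristic 2

Let $\mathbf k$ be an algebraically closed field of characteristic $2$, let $V=\mathbf k^2$ with basis $x_1,x_2$, and take the $\mathrm{SL}_2$-module $V\otimes V$. Its weights are $2,0,0,-2$. In the quotient $\mathrm{Sym}^2V$ the squares $x_1^2,x_2^2$ span a submodule, because $(\alpha x_1+\beta x_2)^2=\alpha^2x_1^2+\beta^2x_2^2$. This submodule is simple: its two weights $2,-2$ are distinct and are swapped by the Weyl group. So it is the simple module $L(2)$, of dimension only $2$, and the composition factors of $V\otimes V$ are $L(2),L(0),L(0)$. The highest weight $2$ is not smaller than $p=2$. On the other hand $V\otimes\mathbf k=V=L(1)$ has only a highest weight smaller than $p$.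

Do the same with $V=\mathbf k^n$ and two exterior powers $\Lambda^aV\otimes\Lambda^bV$, still with $p=2$. A basis vector $e_I\otimes e_J$ ($|I|=a$, $|J|=b$) has weight $c=\mathbf 1_I+\mathbf 1_J\in\{0,1,2\}^n$. When does a dominant weight $c_1\ge\dots\ge c_n$ of this kind have a gap $c_k-c_{k+1}\ge 2$? Only if $c=(2^k,0^{n-k})$, and then $I=J=\{1,\dots,k\}$, so $a=b=k$. Hence for $a\ne b$ no factor of $\Lambda^aV\otimes\Lambda^bV$ has a gap $\ge 2$, whereas for $a=b=k$ with $1\le k\le n-1$ the weight $(2^k,0^{n-k})$ is the highest weight, and the corresponding simple module is a factor. At $p=2$, large gaps occur only when $a$ and $b$ are close, here equal.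

What replaces this for general $p$? The exterior algebra in characteristic $2$ is $\mathrm{Sym}\,V$ modulo all squares, which suggests the following object.

**Definition (truncated symmetric power).** Let $p$ be a prime, $\mathbf k$ algebraically closed of characteristic $p$, $n\ge2$, $V=\mathbf k^n$ with basis $x_1,\dots,x_n$. For $d\ge0$, $T_p\,\mathrm{Sym}^dV$ is the degree-$d$ component of $\mathrm{Sym}\,V/(v^p:v\in V)$.

Since $(\sum\alpha_ix_i)^p=\sum\alpha_i^px_i^p$, the ideal is generated by $x_1^p,\dots,x_n^p$. So $T_p\,\mathrm{Sym}^dV$ has as a basis the monomials $x_1^{c_1}\cdots x_n^{c_n}$ with $\sum c_i=d$ and $0\le c_i<p$. It vanishes for $d>n(p-1)$. For $p=3$, $n=3$, $d=3$ it has dimension $10-3=7$.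

**Definition (restricted).** A dominant weight $\mu=\sum_ia_i\omega_i$ of $\mathrm{SL}_n$ is *$p$-restricted* if $0\le a_i<p$ for all $i$. We call $L(\mu)$ restricted if $\mu$ is.

The conjecture treated here is taken from the slides "Cohomology of line bundles on flag varieties" (http://www.samuelfhopkins.com/OPAC/files/slides/raicu.pdf): if $a,b\ge 0$ and $a-b\ge p-1$, then every simple composition factor of $T_p\mathrm{Sym}^aV\otimes T_p\mathrm{Sym}^bV$ is $p$-restricted. It is true. All modules are finite-dimensional and rational, and we write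
$$X_{(a,b)}=T_p\mathrm{Sym}^aV\otimes T_p\mathrm{Sym}^bV .$$

**Theorem A.** If $a-b\ge p-1$, every composition factor of $X_{(a,b)}$ is $p$-restricted.

**Theorem B.** For all $a,b\ge0$, every composition factor $L(\sum a_i\omega_i)$ of $X_{(a,b)}$ satisfies $a_i\le\max(p-1,\;2p-2-|a-b|)$ for all $i$. For each value $0\le|a-b|\le p-1$ there are $a,b$ for which the bound is attained.

**Theorem C.** Let $n(p-1)\ge a\ge b\ge0$, so that $X_{(a,b)}\ne0$. All composition factors of $X_{(a,b)}$ are $p$-restricted if and only if $a-b\ge p-1$, or $a+b\le p-1$, or $a+b\ge(2n-1)(p-1)$.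

At $p=2$, Theorem C says that all factors are restricted exactly when $a>b$ or $a=b\in\{0,n\}$, which is what we just found.

## What weights decide, and the weight $(4,1,1)$ at $p=3$

Since $\mathrm{GL}_n$ is generated by $\mathrm{SL}_n$ and scalars, simple $\mathrm{GL}_n$-modules stay simple on restriction to $\mathrm{SL}_n$. So we may work with $\mathrm{GL}_n=\mathrm{GL}(V)$, whose weights are vectors $c\in\mathbb Z^n$, dominant if $c_1\ge\dots\ge c_n$. The restriction of $L(c)$ to $\mathrm{SL}_n$ has $a_i=c_i-c_{i+1}$, so $L(c)$ is restricted if and only if all gaps $c_i-c_{i+1}$ are at most $p-1$. Write $\nu\le\gamma$ if $\gamma-\nu$ is a sum of positive roots $\varepsilon_i-\varepsilon_j$, $i<j$. We use these textbook facts.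

* (F1) Characters of non-isomorphic simple modules are linearly independent, so the character of a module determines its class in the Grothendieck group, that is, its composition factors with multiplicity. A maximal weight $c$ of a module gives a factor $L(c)$. Also $L(c)^*=L(-c_n,\dots,-c_1)$.
* (F2) Weights $\nu$ of $L(\gamma)$ satisfy $\nu\le\gamma$, and the set of weights is stable under $S_n$. Hence every coordinate of $\nu$ lies between $\gamma_n$ and $\gamma_1$: the decreasing rearrangement $\nu^+$ is a weight, so $\nu^+\le\gamma$, which gives $\nu^+_1\le\gamma_1$ and $\nu^+_n\ge\gamma_n$.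
* (F3) For $\mathrm{SL}_2$ with natural module $U$ and $0\le s\le p-1$, $\mathrm{Sym}^sU$ is simple, so $L(s)=\mathrm{Sym}^sU$ has weights $s,s-2,\dots,-s$. Consequently, if $s=\gamma_k-\gamma_{k+1}\le p-1$, then all $\gamma-t(\varepsilon_k-\varepsilon_{k+1})$, $0\le t\le s$, are weights of $L(\gamma)$: for the $\mathrm{SL}_2$ attached to $\varepsilon_k-\varepsilon_{k+1}$, the highest weight vector generates a module with quotient $L(s)$.

The first thing to try is what worked for $p=2$: show that a weight with a gap $\ge p$ is simply not a weight of $X_{(a,b)}$. For $n=2$ this succeeds for every $p$. Write $\bar\jmath=\min(j,2p-2-j)$. The largest gap among the weights of $T_p\mathrm{Sym}^jV$ (namely $(i,j-i)$ with both entries in $[0,p-1]$) is $\bar\jmath$, so gaps in $X_{(a,b)}$ are at most $\bar a+\bar b$. If $a-b\ge p-1$ and $a\le 2p-2$, then $a\ge p-1\ge b$ and $\bar a+\bar b=2p-2-(a-b)\le p-1$.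

For $n=3$ it stops working. Take $p=3$ and $X_{(4,2)}$, where $a-b=2=p-1$. The weight $(4,1,1)$ has gap $3$, and it *is* a weight: it is the weight of $x_1^2x_2x_3\otimes x_1^2$. So the set of weights does not exclude $L(4,1,1)=L(3\omega_1)$. Multiplicities do. Both tensor factors must contain $x_1^2$ to reach first coordinate $4$, so $(4,1,1)$ has multiplicity exactly one in $X_{(4,2)}$. The highest weight is $(4,2,0)=(2,2,0)+(2,0,0)$, so $L(4,2,0)$ is a factor, and by (F3) for $\varepsilon_2-\varepsilon_3$ (gap $2$) it has $(4,1,1)$ as a weight. The single copy of $(4,1,1)$ is used up, and $L(4,1,1)$ is not a factor. Similarly $(3,3,0)=(2,2,0)+(1,1,0)$ has multiplicity one and lies in $L(4,2,0)$ by (F3) for $\varepsilon_1-\varepsilon_2$. The dominant weights of degree $6$ with entries at most $4$ are $(4,2,0),(4,1,1),(3,3,0),(3,2,1),(2,2,2)$; only the second and third have a gap $\ge3$, so all factors of $X_{(4,2)}$ are restricted.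

Now keep the degree and move to $X_{(3,3)}$. The weight $(4,2,0)=(2,1,0)+(2,1,0)$ has multiplicity one, but $(4,1,1)$ has multiplicity two, from $(2,1,0)+(2,0,1)$ and its swap. In $L(4,2,0)$ the weight $(4,1,1)$ has multiplicity one, by the count in $X_{(4,2)}$. The only dominant weight of the list that lies above $(4,1,1)$ is $(4,2,0)$. So $L(4,1,1)$ is a factor of $X_{(3,3)}$, exactly once.

The same weight, in the same degree, is harmless for $(a,b)=(4,2)$ and harmful for $(3,3)$. What distinguishes the two are the multiplicities $1$ and $2$. Record the multiplicity of $(4,1,1)$ in all $X_{(a,b)}$ with $a+b=6$ by a variable $q^{a-b}$. The entry $4$ splits only as $2+2$, and each entry $1$ splits as $1+0$ or $0+1$, so we get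
$$1\cdot(q+q^{-1})(q+q^{-1})=q^2+2+q^{-2},$$
the character of the $\mathrm{SL}_2$-module $L(1)\otimes L(1)$. The extra copy in the middle is the trivial summand. There is a second group acting, and it can be used to sort the factors.

## A second group $\mathrm{SL}(U)$ and its tilting modules

**Step 1. Assemble all $X_{(a,b)}$ into one module.** Let $U=\mathbf k^2$ with basis $u_1,u_2$, and let
$$X=X(V)=\mathrm{Sym}(V\otimes U)/(w^p:w\in V\otimes U),$$
with its action of $\mathrm{GL}(V)\times\mathrm{GL}(U)$. The ideal is generated by the $p$-th powers of any basis of $V\otimes U$. Since $V\otimes U=(V\otimes u_1)\oplus(V\otimes u_2)$, the $(a,b)$-weight space of $X$ for the diagonal torus of $\mathrm{GL}(U)$ is $X_{(a,b)}$. Since also $V\otimes U=\bigoplus_i x_i\otimes U$, the weight space at $c$ for the diagonal torus $T_V\subset\mathrm{GL}(V)$ is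
$$X_c=\bigotimes_iT_p\mathrm{Sym}^{c_i}U,\qquad c\in[0,2p-2]^n,$$
and these are all the weights.

**Step 2. Identify $X_c$ as an $\mathrm{SL}_2$-module.** For $j\le p-1$, $T_p\mathrm{Sym}^jU=\mathrm{Sym}^jU=L(j)$. For $p-1\le j\le2p-2$, multiplication into the line $T_p\mathrm{Sym}^{2p-2}U=\mathbf k\,u_1^{p-1}u_2^{p-1}$, which is trivial for $\mathrm{SL}_2$, is a perfect pairing of $T_p\mathrm{Sym}^jU$ with $T_p\mathrm{Sym}^{2p-2-j}U$ (each monomial pairs with its complement). As $L(2p-2-j)$ is self-dual, $T_p\mathrm{Sym}^jU\cong L(\bar\jmath)$ in all cases, with $\bar\jmath=\min(j,2p-2-j)\le p-1$. So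
$$X_c\cong L(\bar c_1)\otimes\cdots\otimes L(\bar c_n)\quad\text{as }\mathrm{SL}_2\text{-modules}.\tag{1}$$

These tensor products are in general not semisimple, so one cannot decompose them into isotypic parts. They do decompose into tilting modules.

**Definition (tilting module).** An $\mathrm{SL}_2$-module is *tilting* if it has a filtration with subquotients of the form $\mathrm{Sym}^mU$ and also one with subquotients of the form $(\mathrm{Sym}^mU)^*$.

We use the following (Donkin, *On tilting modules for algebraic groups*, Math. Z. 1993). For each $m\ge0$ there is an indecomposable tilting module $T(m)$ with highest weight $m$, of multiplicity one. Every tilting module $Y$ is uniquely $\bigoplus_mT(m)^{(Y:T(m))}$. Tensor products and direct summands of tilting modules are tilting. For $m\le p-1$, $T(m)=L(m)=\mathrm{Sym}^mU$. Writing $Y'\mid Y$ for "$Y'$ is isomorphic to a direct summand of $Y$", we deduce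
$$T(m)\mid T(m_1)\otimes T(m_2)\ \Rightarrow\ m\le m_1+m_2,\qquad T(m_1+m_2)\mid T(m_1)\otimes T(m_2).\tag{2}$$
Both follow by looking at highest weights: the product is tilting with highest weight $m_1+m_2$. By (1), every $X_c$ is tilting, and so is $X$.

For the first example that is not semisimple, and for Theorem C later, we need a divisibility.

**Lemma 1.** For every $\mathrm{SL}_2$-module $Y$, every direct summand of $L(p-1)\otimes Y$ has dimension divisible by $p$.

*Proof.* Let $g=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, so $gu_1=u_1$ and $gu_2=u_1+u_2$. It has order $p$, and $\mathbf k\langle g\rangle\cong\mathbf k[z]/(z^p)$ with $z=g-1$, a local algebra. On $\mathrm{Sym}^{p-1}U$, $g-1$ is the difference operator $f(u_2)\mapsto f(u_2+u_1)-f(u_2)$, so $(g-1)^{p-1}u_2^{p-1}=(p-1)!\,u_1^{p-1}\ne0$. Hence $z^{p-1}$ does not kill $u_2^{p-1}$, this vector generates a free module of rank $1$, and by dimension that is all of $L(p-1)$. For any $Y$, $\mathbf k\langle g\rangle\otimes Y$ is free: $h\otimes y\mapsto h\otimes h^{-1}y$ identifies it with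 $\mathbf k\langle g\rangle\otimes Y_{\mathrm{triv}}$. A direct summand of a free module over a local algebra is free, so its dimension is divisible by $p$. $\square$

**Example.** Let $p=2$. By Lemma 1 summands of $U\otimes U=L(1)\otimes L(1)$ have even dimension. The summand $T(2)$ has a filtration subquotient $\mathrm{Sym}^2U$ of dimension $3$, so $U\otimes U=T(2)$ is indecomposable. For $p\ge3$, in contrast, $U\otimes U=\mathrm{Sym}^2U\oplus\mathbf k=T(2)\oplus T(0)$.

**Step 3. Turn multiplicities of $T(m)$ into a functor.** We need $\mathrm{GL}(V)$ to act on the "multiplicity space" of $T(m)$ in $X$. The algebra $\mathrm{End}\,T(m)$ is local, as $T(m)$ is indecomposable, and its residue algebra is $\mathbf k$, as $\mathbf k$ is algebraically closed.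

**Definition ($M_m$).** For an $\mathrm{SL}_2$-module $Y$ let $M_m(Y)=\mathrm{Hom}_{\mathrm{SL}_2}(T(m),Y)/R_m(Y)$, where
$$R_m(Y)=\{f:\ gf\in\mathrm{rad}\,\mathrm{End}\,T(m)\ \text{for all }g\in\mathrm{Hom}_{\mathrm{SL}_2}(Y,T(m))\}.$$

This is a functor of $Y$: if $h:Y\to Y'$ and $f\in R_m(Y)$, then $g(hf)=(gh)f\in\mathrm{rad}$ for every $g:Y'\to T(m)$. It is additive: for $f=(f_1,f_2)$ into $Y_1\oplus Y_2$ and $g=(g_1,g_2)$ we have $gf=g_1f_1+g_2f_2$, so $R_m(Y_1\oplus Y_2)=R_m(Y_1)\oplus R_m(Y_2)$. If $j\ne m$ then $M_m(T(j))=0$, since $gf\notin\mathrm{rad}$ would make $gf$ an automorphism and $T(m)$ a summand of $T(j)$. And $M_m(T(m))=\mathrm{End}\,T(m)/\mathrm{rad}=\mathbf k$. Therefore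
$$\dim M_m(Y)=(Y:T(m))\quad\text{for tilting }Y.\tag{3}$$
Moreover, if $Y$ is tilting and $M_m(Y)\ne0$, then $M_m(Y)$ is a simple $\mathrm{End}_{\mathrm{SL}_2}(Y)$-module. Indeed write $Y=T(m)^r\oplus Y'$ with $r=(Y:T(m))$; then $M_m(Y)=\mathbf k^r$, and the endomorphism given by a matrix $A\in\mathrm{Mat}_r(\mathbf k)$ on $T(m)^r$ and $0$ on $Y'$ acts on it as $A$.

**Example.** For $p\ge3$ and $Y=U\otimes U$, $M_2(Y)$ and $M_0(Y)$ are lines; the swap of tensor factors acts on them by $1$ and $-1$. For $p=2$, $Y=U\otimes U=T(2)$ contains the invariant $v=u_1\otimes u_2-u_2\otimes u_1$, so $\mathrm{Hom}(T(0),Y)\ne0$. But $M_0(Y)=0$: the only homomorphism $Y\to\mathbf k$ up to scalar is the determinant form, which sends $v$ to $2=0$. The quotient by $R_m$ counts summands, not submodules.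

**Step 4. Sort the factors of $X_{(a,b)}$ by $m$.** Put $M_m=M_m(n)=M_m(X)$. The group $\mathrm{GL}(V)$ acts on $X$ by $\mathrm{SL}(U)$-automorphisms, so it acts on $M_m$. As $\mathrm{Hom}_{\mathrm{SL}_2}(T(m),X)$ lies in a direct sum of $\dim T(m)$ copies of $X$, $M_m$ is a subquotient of such a sum and is a rational module. From $X=\bigoplus_cX_c$ we get $M_m=\bigoplus_cM_m(X_c)$, with $T_V$ acting on $M_m(X_c)$ by the weight $c$. So
$$(M_m)_c=M_m(X_c),\qquad\dim(M_m)_c=(X_c:T(m)).\tag{4}$$
Write $M_m=\bigoplus_dM_{m,d}$ by degree $d=\sum c_i$. As $X$ is a quotient of $\mathrm{Sym}(V\otimes U)$, $M_{m,d}$ is a polynomial module of degree $d$.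

The $c$-weight space of $X_{(a,b)}$ is, for $|c|=a+b$, the $\mathrm{SL}_2$-weight space of $X_c$ at $a-b$. Its dimension is $\sum_m(X_c:T(m))\dim T(m)_{a-b}$. By (4) and (F1), in the Grothendieck group of $\mathrm{GL}(V)$,
$$[X_{(a,b)}]=\sum_m\dim T(m)_{a-b}\,[M_{m,a+b}].\tag{5}$$
So $L(c)$ is a factor of $X_{(a,b)}$ if and only if it is a factor of some $M_{m,a+b}$ with $T(m)_{a-b}\ne0$, and in that case $m\ge|a-b|$.

**Example.** Return to $p=3$, $n=3$, $d=6$. Here $X_{(4,2,0)}\cong L(2)=T(2)$ and $X_{(4,1,1)}\cong L(1)\otimes L(1)=T(2)\oplus T(0)$. So $(4,1,1)$ occurs once in $M_2$, where it lies in the factor $L(4,2,0)$, and once in $M_0$, where $(4,2,0)$ does not occur. Thus $L(4,1,1)$ is a factor of $M_0$ and of no other $M_m$. By (5) it appears only in $X_{(a,b)}$ with $T(0)_{a-b}\ne0$, that is, $a=b$.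

The task is now clear: show that a factor of $M_m$ with a large gap forces $m$ to be small.

## Duality, Levi restriction, and adding variables

**Step 1. Reflect the entries.** This exchanges large entries and small ones. By (1) and (4), $\mathrm{ch}\,M_m$ is invariant under $c\mapsto(2p-2-c_i)_i$, because $\overline{2p-2-j}=\bar\jmath$. Hence $[M_m]=[M_m^*\otimes\det^{2p-2}]$, and
$$L(c)\text{ is a factor of }M_m\iff L(2p-2-c_n,\dots,2p-2-c_1)\text{ is a factor of }M_m.\tag{6}$$

**Step 2. Cut a weight at a gap.** Let $V=V'\oplus V''$ with $V'$ spanned by the first $k$ basis vectors, $1\le k<n$, and write $c=(c',c'')$. Then $X_c=X_{c'}\otimes X_{c''}$, so by (4)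
$$\dim(M_m(n))_c=\sum_{m_1,m_2}(T(m_1)\otimes T(m_2):T(m))\,\dim(M_{m_1}(k))_{c'}\,\dim(M_{m_2}(n-k))_{c''}.$$
Thus, in the Grothendieck group of $\mathrm{GL}(V')\times\mathrm{GL}(V'')$,
$$[M_m(n)]=\sum_{m_1,m_2}(T(m_1)\otimes T(m_2):T(m))\,[M_{m_1}(k)\boxtimes M_{m_2}(n-k)].$$
The highest weight vector of $L(c)$ generates a highest weight module for $\mathrm{GL}(V')\times\mathrm{GL}(V'')$, so $L(c')\boxtimes L(c'')$ is a composition factor of the restriction of $L(c)$. The factors of $M_{m_1}(k)\boxtimes M_{m_2}(n-k)$ are products of factors. With (2) we get: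

(7) If $L(c)$ is a factor of $M_m(n)$, there are $m_1,m_2$ with $m\le m_1+m_2$ such that $L(c')$ is a factor of $M_{m_1}(k)$ and $L(c'')$ is a factor of $M_{m_2}(n-k)$.

**Step 3. Make room.** The key lemma will need at least as many variables as the degree. Let $N\ge n$. For a polynomial $\mathrm{GL}_N$-module of degree $d$, take the sum of the weight spaces whose last $N-n$ coordinates vanish; this is an exact functor to $\mathrm{GL}_n$-modules. It sends $L_N(\gamma)$ to $L_n(\gamma)$ if $\gamma_i=0$ for $i>n$, and to $0$ otherwise (Green, *Polynomial Representations of $GL_n$*, §6.5). Here is the reason.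

If some $\gamma_i>0$ with $i>n$, then by $\nu\le\gamma$ the last $N-n$ coordinates of a weight $\nu$ have sum at least $\gamma_{n+1}+\dots+\gamma_N>0$, so the result is $0$. Otherwise $\gamma$ has the maximal possible sum $d$ of the first $n$ coordinates, and we keep exactly the weight vectors with this sum. On them, raising by roots $\varepsilon_i-\varepsilon_j$ with $i\le n<j$ gives $0$, as the sum cannot exceed $d$; raising among the last $N-n$ coordinates also gives $0$, since it would create a negative coordinate. So a vector of the kept space fixed by the upper unipotent group of $\mathrm{GL}_n$ is fixed by that of $\mathrm{GL}_N$, hence is a multiple of the highest weight vector $v$. Every nonzero $\mathrm{GL}_n$-submodule therefore contains $v$. And $L_N(\gamma)$ is obtained from $v$ by lowering operators; those that keep the sum equal to $d$ and the last coordinates $0$ involve only the first $n$ coordinates, so the kept space is generated by $v$ over $\mathrm{GL}_n$. So it is simple with highest weight $\gamma$.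

For $c\in[0,2p-2]^n$ we have $X_{(c,0,\dots,0)}=X_c$, so by (4) the functor sends $M_{m,d}(N)$ to a module with the character of $M_{m,d}(n)$. Hence
$$L_n(\alpha)\text{ is a factor of }M_{m,d}(n)\iff L_N(\alpha,0,\dots,0)\text{ is a factor of }M_{m,d}(N).\tag{8}$$

## Factors with small entries: $m\le\alpha_1$

Suppose $c_k-c_{k+1}\ge p$. After cutting at $k$, the lower piece $\alpha=(c_{k+1},\dots,c_n)$ has small entries and, by (6), the upper piece is a reflected piece of the same kind. So we need to bound $m$ for a factor $L(\alpha)$ of $M_m$ with small entries. Looking at the weight $\alpha$ alone, $X_\alpha\cong L(\alpha_1)\otimes\cdots\otimes L(\alpha_n)$ contains $T(m)$ only for $m\le\alpha_1+\dots+\alpha_n$, and this is too weak: for $c=(4,1,1)$, $p=3$, the piece $\alpha=(1,1)$ has $X_\alpha=U\otimes U\ni T(2)$, so the weight alone permits $m=2$. What actually happens is that $M_{2,2}(2)$ has the weight $(2,0)$, because $X_{(2,0)}=L(2)=T(2)$, and $L(2,0)$ swallows the weight $(1,1)$ by (F3). The lemma says that this is the rule.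

**Lemma 2.** Let $\alpha=(\alpha_1\ge\dots\ge\alpha_n\ge0)$, $n\ge1$, with $\alpha_1\le p-2$ and $L(\alpha)$ a composition factor of $M_m(n)$. Then $m\le\alpha_1$.

The mechanism: pass to the weight space $\omega=(1^d,0,\dots,0)$, on which $S_d$ acts. There $M_m$ becomes a *simple* module, so the one factor $L(\alpha)$ takes all of it. The weight spaces of $M_m$ with entries $\le p-1$ can be cut out of the $\omega$-weight space, so they too are all taken by $L(\alpha)$. If $m$ were larger than $\alpha_1$, one of them would be too wide for $L(\alpha)$.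

*Proof.* Let $d=|\alpha|$. If $d=0$ (in particular if $p=2$), then $X_0=\mathbf k=T(0)$ and $m=0$. So let $p\ge3$ and $d\ge1$. By (8) we may assume $n\ge d$; this does not change $\alpha_1$. Put $\omega=(1^d,0^{n-d})$ and $M=M_{m,d}$.

**Step 1. Cut weight spaces out of the $\omega$-weight space.** Let $E=V^{\otimes d}$ with $S_d$ acting on the right by place permutations, $(v_1\otimes\dots\otimes v_d)\sigma=v_{\sigma(1)}\otimes\dots\otimes v_{\sigma(d)}$, and let $S=\mathrm{End}_{\mathbf kS_d}(E)$ be the Schur algebra. Polynomial $\mathrm{GL}_n$-modules of degree $d$ are exactly $S$-modules, and $W_\gamma=\xi_\gamma W$, where $\xi_\gamma\in S$ is the projection of $E$ onto its weight space $E_\gamma$ (Green, Ch. 2–3).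

The space $E_\omega$ has basis $e_\tau=e_{\tau(1)}\otimes\dots\otimes e_{\tau(d)}$, $\tau\in S_d$ (where $e_i$ is the $i$-th basis vector of $V$), and $e_\tau\sigma=e_{\tau\sigma}$. So $E_\omega\cong\mathbf kS_d$ is the right regular module. Hence $\xi_\omega S\xi_\omega=\mathrm{End}_{\mathbf kS_d}(E_\omega)\cong\mathbf kS_d$, acting by left multiplication. The permutation matrix of $\pi\in S_d$ sends $e_\tau$ to $e_{\pi\tau}$, so the action of $\mathbf kS_d$ on $W_\omega$ is the action of permutation matrices.

The functor $W\mapsto W_\omega=\xi_\omega W$ is exact, and it sends a simple module $W$ to a simple $\mathbf kS_d$-module or $0$: if $0\ne w\in\xi_\omega W$, then $\xi_\omega S\xi_\omega w=\xi_\omega Sw=\xi_\omega W$.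

Now let $\gamma$ be a composition of $d$ into $n$ parts (zeros allowed), all at most $p-1$. Put $\gamma!=\prod\gamma_i!$, which is invertible in $\mathbf k$, let $S_\gamma\subset S_d$ be the Young subgroup, and $\varepsilon_\gamma=\frac1{\gamma!}\sum_{\sigma\in S_\gamma}\sigma$, an idempotent. The basis tensors of $E_\gamma$ are permuted transitively by $S_d$, and $f_\gamma=e_1^{\otimes\gamma_1}\otimes\dots\otimes e_n^{\otimes\gamma_n}$ has stabilizer $S_\gamma$. So $E_\gamma\cong\mathbf k[S_\gamma\backslash S_d]\cong\varepsilon_\gamma\mathbf kS_d$ via $f_\gamma\sigma\mapsto\varepsilon_\gamma\sigma$, a direct summand of $\mathbf kS_d\cong E_\omega$. Let $t\in\xi_\omega S\xi_\gamma$ be the inclusion $E_\gamma\to E_\omega$ and $s\in\xi_\gamma S\xi_\omega$ the map $y\mapsto\varepsilon_\gamma y$ from $E_\omega$ to $E_\gamma$ (both extended by zero). Then $st=\xi_\gamma$ and $ts=\varepsilon_\gamma$. On any $S$-module $W$, therefore, $t:W_\gamma\to W_\omega$ is injective with image $\varepsilon_\gamma W_\omega$: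
$$W_\gamma\cong\varepsilon_\gamma W_\omega\quad\text{for every polynomial }W\text{ of degree }d\text{ and all such }\gamma.\tag{9}$$

**Step 2. $M_\omega$ is simple and equals $L(\alpha)_\omega$.** We have $X_\omega=U^{\otimes d}$, where $w_1\otimes\dots\otimes w_d$ stands for the product of the elements $x_i\otimes w_i$; since $X$ is commutative, permutation matrices in $\mathrm{GL}(V)$ act by permuting the tensor factors. By Schur–Weyl duality $\mathbf kS_d\to\mathrm{End}_{\mathrm{GL}(U)}(U^{\otimes d})$ is surjective, and $\mathrm{End}_{\mathrm{GL}(U)}(U^{\otimes d})=\mathrm{End}_{\mathrm{SL}(U)}(U^{\otimes d})$ since $\mathrm{GL}(U)$ is generated by $\mathrm{SL}(U)$ and scalars. By (4), $M_\omega=M_m(U^{\otimes d})$, and this is $0$ or a simple module over $\mathrm{End}_{\mathrm{SL}(U)}(U^{\otimes d})$, as shown after (3). So it is $0$ or a simple $\mathbf kS_d$-module.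

Since $L(\alpha)_\alpha\ne0$ and all $\alpha_i\le p-2$, (9) gives $\varepsilon_\alpha L(\alpha)_\omega\ne0$, so $L(\alpha)_\omega\ne0$. By exactness $L(\alpha)_\omega$ is a subquotient of $M_\omega$. Hence $M_\omega$ is nonzero, simple, and
$$M_\omega\cong L(\alpha)_\omega\quad\text{as }\mathbf kS_d\text{-modules}.$$
In particular $T(m)\mid U^{\otimes d}$, so $m\le d$ and $m\equiv d\pmod2$.

**Step 3. A weight that is too wide.** Put $x=\alpha_1$ and suppose $m\ge x+1$. Let $\beta=(x+1,1^{d-x-1},0,\dots,0)$. This makes sense, since $d\ge m\ge x+1$ and the number of nonzero parts is $d-x\le n$. Its parts are at most $p-1$, as $x\le p-2$. By (1), $X_\beta\cong L(x+1)\otimes U^{\otimes(d-x-1)}$, and $L(x+1)=T(x+1)$.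

Put $j=m-x-1\ge0$. Then $(d-x-1)-j=d-m$ is even and $\ge0$. Since $p\ge3$, $\mathbf k\mid U\otimes U$, so $U^{\otimes j}\mid U^{\otimes(d-x-1)}$, and $T(j)\mid U^{\otimes j}$ by repeated use of (2). Again by (2), $T(m)=T(x+1+j)\mid T(x+1)\otimes T(j)\mid X_\beta$. So $M_\beta\ne0$ by (4).

By (9), $\varepsilon_\beta M_\omega\ne0$. By Step 2, $\varepsilon_\beta L(\alpha)_\omega\ne0$. By (9) again, $L(\alpha)_\beta\ne0$. But by (F2) all coordinates of weights of $L(\alpha)$ are at most $\alpha_1=x$, while $\beta_1=x+1$. This contradiction proves $m\le\alpha_1$. $\square$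

## A gap of size at least $p$ bounds $m$: Theorems A and B

**Corollary 3.** If $L(c)$ is a factor of $M_m(n)$, $n\ge1$, and $c_n\ge p$, then $m\le2p-2-c_n$.

*Proof.* By (6), $L(2p-2-c_n,\dots,2p-2-c_1)$ is a factor of $M_m(n)$. Its entries are non-negative, since $c\in[0,2p-2]^n$, and its first entry is at most $p-2$. Apply Lemma 2. $\square$

**Proposition 4.** If $L(c)$ is a factor of $M_m(n)$ and $c_k-c_{k+1}\ge p$ for some $1\le k<n$, then $m\le2p-2-(c_k-c_{k+1})\le p-2$.

*Proof.* Since $c\in[0,2p-2]^n$, we have $c_k\ge p$ and $c_{k+1}\le(2p-2)-p=p-2$. Take $m_1,m_2$ as in (7) for this $k$. Corollary 3 applied to $L(c_1,\dots,c_k)$ gives $m_1\le2p-2-c_k$. Lemma 2 applied to $L(c_{k+1},\dots,c_n)$ gives $m_2\le c_{k+1}$. Finally $m\le m_1+m_2$. $\square$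

For $c=(4,1,1)$ and $p=3$ this reads $m_1\le0$, $m_2\le1$ and $m\le1$; since $X_{(4,1,1)}=T(2)\oplus T(0)$, only $m=0$ is left, as found by hand.

*Proof of the bound in Theorem B.* Let $L(c)$ be a factor of $X_{(a,b)}$, and $a_k=c_k-c_{k+1}$. By (5), $L(c)$ is a factor of $M_m$ for some $m\ge|a-b|$. If $a_k\ge p$, Proposition 4 gives $|a-b|\le m\le2p-2-a_k$, that is, $a_k\le2p-2-|a-b|$. Otherwise $a_k\le p-1$. In both cases $a_k\le\max(p-1,2p-2-|a-b|)$.

*Proof of Theorem A.* If $a-b\ge p-1$, then $a_k\ge p$ would give $p\le a_k\le2p-2-(p-1)=p-1$, which is absurd. So all $a_k\le p-1$. $\square$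

*Sharpness in Theorem B.* Let $a=p-1$ and $b=p-1-w$ with $0\le w\le p-1$. No truncation takes place in degrees at most $p-1$, so $X_{(a,b)}=\mathrm{Sym}^aV\otimes\mathrm{Sym}^bV$. It has highest weight $(a+b)\omega_1=(2p-2-w)\omega_1$, with $w=a-b$ and $2p-2-w=\max(p-1,2p-2-w)$. So the bound is attained. $\square$

## When all factors are restricted: Theorem C

Put $d=a+b$ and $w=a-b\ge0$.

**Sufficiency.** The case $w\ge p-1$ is Theorem A. If $d\le p-1$, all weights $c$ of $X_{(a,b)}$ have $c_i\ge0$ and $\sum c_i\le p-1$, so dominant ones have all gaps at most $p-1$. If $d\ge(2n-1)(p-1)$, use the perfect pairing $T_p\mathrm{Sym}^aV\times T_p\mathrm{Sym}^{n(p-1)-a}V\to T_p\mathrm{Sym}^{n(p-1)}V=\mathbf k\,x_1^{p-1}\cdots x_n^{p-1}$ by multiplication. The target is a one-dimensional module, hence trivial for $\mathrm{SL}(V)$, so $T_p\mathrm{Sym}^aV\cong(T_p\mathrm{Sym}^{n(p-1)-a}V)^*$ as $\mathrm{SL}(V)$-modules. Thus $X_{(a,b)}$ is dual to a module of the same kind of total degree $2n(p-1)-d\le p-1$. Duals of restricted simple modules are restricted,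 since dualizing only reverses the list of gaps.

**Necessity.** Assume $0\le w\le p-2$ and $p\le d\le(2n-1)(p-1)-1$; we must exhibit a non-restricted factor. The $p=3$ example indicates where to look: in $M_m$ for small $m$. Let $m_0$ be the largest integer $\le p-2$ with $m_0\equiv d\pmod2$. Since $w\equiv d\pmod 2$ and $0\le w\le p-2$, we have $w\le m_0$. Hence $m_0\in\{p-2,p-3\}$ and $m_0\ge0$, and $T(m_0)_w=L(m_0)_w\ne0$ by (F3). By (5), every composition factor of $M_{m_0,d}$ is one of $X_{(a,b)}$. It remains to find a non-restricted factor of $M_{m_0,d}$.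

**Step 1. No weight $c$ of $M_{m_0}$ has an entry $p-1$.** This creates a wall that forces gaps to be long. If $c$ had such an entry, then by (1) and (4) $T(m_0)=L(m_0)$ would be a summand of $L(p-1)\otimes Y$ for some $Y$, and Lemma 1 would give $p\mid m_0+1$. But $1\le m_0+1\le p-1$.

**Step 2. A weight on both sides of the wall forces a non-restricted factor.** Call a weight *mixed* if some entry is $\ge p$ and some entry is $\le p-2$. Suppose $M_{m_0,d}$ has a mixed weight $c$, and let $L(\gamma)$ be a factor of $M_{m_0,d}$ having $c$ as a weight. By Step 1, $\gamma$ has no entry $p-1$. If all entries of $\gamma$ were $\ge p$, or all were $\le p-2$, then by (F2) the same would hold for $c$, which is mixed. So $\gamma_k\ge p$ and $\gamma_{k+1}\le p-2$ for some $k$. Suppose $s=\gamma_k-\gamma_{k+1}\le p-1$. By (F3) all $\gamma-t(\varepsilon_k-\varepsilon_{k+1})$ with $0\le t\le s$ are weights of $L(\gamma)$. Take $t=\gamma_k-(p-1)$, which is positive and at most $s$ because $\gamma_{k+1}\le p-1$. This gives a weight of $M_{m_0}$ with $k$-th entry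 $p-1$, contradicting Step 1. Hence $s\ge p$, and $L(\gamma)$ is not restricted.

**Step 3. Two constructions of mixed weights.** By (4), we need mixed $c$ with $|c|=d$ and $T(m_0)\mid X_c$.

(i) Suppose $|d-2k(p-1)|\le m_0$ for some $1\le k\le n-1$. Put $\delta=d-2k(p-1)$, so $\delta\equiv m_0\pmod2$, and
$$x=\frac{m_0+\delta}2\ge0,\qquad x'=\frac{m_0-\delta}2\ge0,\qquad x+x'=m_0\le p-2 .$$
The weight
$$c=((2p-2)^{k-1},\,2p-2-x',\,x,\,0^{n-k-1})$$
has sum $2k(p-1)+x-x'=2k(p-1)+\delta=d$. It is mixed, since $2p-2-x'\ge p$ and $x\le p-2$. By (1), $X_c\cong L(x')\otimes L(x)$, which has $T(x+x')=T(m_0)$ as a summand by (2).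

(ii) Suppose $m_0=p-3$ (so $p\ge3$) and $d=(2k+1)(p-1)$ with $1\le k\le n-2$. The weight
$$c=((2p-2)^k,\,p-2,\,1,\,0^{n-k-2})$$
has sum $2k(p-1)+(p-1)=d$ and is mixed, since $2p-2\ge p$. Here $X_c\cong L(p-2)\otimes L(1)$ is tilting with character $\chi(p-1)+\chi(p-3)$, where $\chi(j)=\mathrm{ch}\,L(j)$. Its highest weight is $p-1$, so $T(p-1)=L(p-1)$ is a summand, and the complement is tilting with character $\chi(p-3)$. Hence $X_c\cong T(p-1)\oplus T(p-3)$, which contains $T(m_0)$.

**Step 4. One of the two constructions always applies.** We check that every $d$ with $p\le d\le(2n-1)(p-1)-1$ is reached. Note that every odd multiple of $p-1$ is congruent to $p-1$ modulo $2$.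

* Let $m_0=p-2$, so $d\equiv p\pmod2$. The intervals in (i) are $[(2k-1)(p-1)+1,\,(2k+1)(p-1)-1]$ for $1\le k\le n-1$. They start at $p$, end at $(2n-1)(p-1)-1$, and leave out only the numbers $(2k+1)(p-1)$ with $1\le k\le n-2$. These are $\equiv p-1\pmod2$, so $d$ is not one of them, and (i) applies.
* Let $m_0=p-3$, so $d\equiv p-1\pmod2$. The intervals in (i) are $[(2k-1)(p-1)+2,\,(2k+1)(p-1)-2]$ for $1\le k\le n-1$. In the range of $d$ they leave out the numbers $(2k+1)(p-1)$ with $1\le k\le n-2$, to which (ii) applies, and numbers that differ by $1$ from an odd multiple of $p-1$. The latter are $\equiv p\pmod2$, so they are not $d$.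

So $M_{m_0,d}$ has a mixed weight, hence by Step 2 a non-restricted factor, and this is a factor of $X_{(a,b)}$. This proves Theorem C. $\square$

For $p=3$, $n=3$ and $(a,b)=(3,3)$ we have $d=6=3(p-1)$ and $m_0=0=p-3$, so construction (ii) with $k=1$ applies. It produces the weight $(4,1,1)$, the one found by hand at the start.
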